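
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Fully invariant semigroups in free, free nilpotent\\ and free metabelian groups}


\begin{abstract}
Let $\mathcal K$ be the class of groups in which every non-empty fully invariant
sub-semigroup is a subgroup; equivalently, the inverse of each element $x$ is a product of
endomorphic images of $x$. We show that no free group of rank at least $2$ lies in
$\mathcal K$: for $c=[a,b]$ and $w=[c,[c,a,a]]$, no power $w^{-k}$ with $k\ge1$ is a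
product of endomorphic images of $w$. The obstruction is a coefficient of degree $6$ in the
Magnus expansion that has the same sign, or vanishes, on all images of $w$. In the opposite
direction, all relatively free nilpotent groups of class at most $5$ and all relatively free
metabelian groups lie in $\mathcal K$. Hence a free nilpotent group of rank at least $2$ and
class exactly $c$ is in $\mathcal K$ if and only if $c\le5$, and a free solvable group of rank
at least $2$ and derived length exactly $\ell$ is in $\mathcal K$ if and only if $\ell\le2$.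
\end{abstract}

\section{The question and the results}\label{sec:intro}

Take a word $x$ in the free group on $a_1,\dots,a_n$. Substituting other words for the letters
gives new values of $x$, and these values can be multiplied. Can the inverse $x^{-1}$ be
reached in this way, by substitution and multiplication alone?

For a group $G$ and $x\in G$ put
\[
\Omega(x)=\{\delta(x):\delta\in\operatorname{End}G\},
\]
and let $S(x)$ be the semigroup generated by $\Omega(x)$. A sub-semigroup or subgroup of $G$ is
\emph{fully invariant} if every endomorphism of $G$ maps it into itself. Since endomorphisms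
compose and the identity is one of them, $S(x)$ is the smallest fully invariant sub-semigroup
containing $x$.
Let $\mathcal K$ be the class of all groups $G$ in which every non-empty fully invariant
sub-semigroup is a (fully invariant) subgroup. Then
\begin{equation}\label{eq:criterion}
G\in\mathcal K\iff x^{-1}\in S(x)\ \text{ for all }x\in G .
\end{equation}
Indeed, if $G\in\mathcal K$ then $S(x)$ is a subgroup containing $x$. Conversely, if the right side
holds and $T$ is a non-empty fully invariant sub-semigroup, then for each $x\in T$ we have
$x^{-1}\in S(x)\subseteq T$, so $T$ is a subgroup.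

Finite groups lie in $\mathcal K$, because there $x^{-1}$ is a positive power of $x$. Abelian groups
lie in $\mathcal K$, because inversion is an endomorphism. A group is \emph{relatively free} if it
has a generating set (a \emph{free generating set}) such that every map from this set into the group
extends to an endomorphism. The problem treated here is taken from \cite{report}: it is known that
relatively free nilpotent groups of class at most $3$ belong to $\mathcal K$, but not known
whether the free group does.

Small words suggest the answer yes. We write $[u,v]=u^{-1}v^{-1}uv$ and use left-normed commutators,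
$[u,v,z]=[[u,v],z]$. The inverse of $[a,b]$ is $[b,a]$, obtained by exchanging the letters. Words
whose exponent sums are not all zero also cause no trouble (Lemma~\ref{lem:outside} below).
Nevertheless the answer is no. We write $\gamma_k(G)$ for the lower central series and $G^{(\ell)}$
for the derived series of $G$; $F_n$ is the free group of rank $n$.

\begin{theorem}\label{thm:A}
No free group of rank at least $2$, finite or infinite, belongs to $\mathcal K$. Explicitly, in
$F_2=\langle a,b\rangle$ let
\[
w=[\,c,[c,a,a]\,],\qquad c=[a,b].
\]
Then no power $w^{-k}$ with $k\ge1$ is a product of endomorphic images of $w$.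
More generally, if $F$ is free of rank at least $2$ and $V\le\gamma_7(F)$ is fully invariant in $F$,
then $F/V\notin\mathcal K$.
\end{theorem}

\begin{theorem}\label{thm:B}
Every relatively free nilpotent group of class at most $5$ belongs to $\mathcal K$. Together with
Theorem~\ref{thm:A} this shows that a free nilpotent group of class exactly $c$ and rank at least
$2$ is in $\mathcal K$ if and only if $c\le5$.
\end{theorem}

\begin{theorem}\label{thm:C}
Every relatively free metabelian group belongs to $\mathcal K$. Together with Theorem~\ref{thm:A}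
this shows that a free solvable group of derived length exactly $\ell$ and rank at least $2$ is in
$\mathcal K$ if and only if $\ell\le2$.
\end{theorem}

The ``only if'' parts follow at once from Theorem~\ref{thm:A}. For class $c\ge6$ take
$V=\gamma_{c+1}(F)\le\gamma_7(F)$. For derived length $\ell\ge3$ take $V=F^{(\ell)}$; since
$[\gamma_i,\gamma_j]\le\gamma_{i+j}$, we have
$F^{(\ell)}\le F^{(3)}\le\gamma_8(F)\le\gamma_7(F)$. The ``if'' parts are special cases of the
first statements, which remain to be proved.

All three theorems concern one question. Let $H$ be the subgroup generated by $\Omega(x)$. Can a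
homomorphism $H\to\mathbb R$ be non-negative on $\Omega(x)$ without vanishing on it? If so,
composing it with a suitable endomorphism makes its value at $x$ positive, and then $x^{-1}$ is out
of reach. For Theorem~\ref{thm:A} we exhibit such a homomorphism. For the other two theorems we show
that the absence of such homomorphisms (in the metabelian case, of those that factor through a
certain finitely generated quotient of $H$) suffices for $x^{-1}\in S(x)$, using
Proposition~\ref{prop:semigroup}; then we exclude them by averaging over a group of symmetries.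

Maps are composed from right to left. The following closure properties are used throughout.

\begin{lemma}\label{lem:closure}
Let $G\in\mathcal K$.
\begin{enumerate}
\item[(a)] If $N$ is a fully invariant subgroup of $G$, then $G/N\in\mathcal K$.
\item[(b)] If $R\le G$ and $r:G\to R$ is a retraction (a homomorphism with $r|_R=\mathrm{id}$), then
$R\in\mathcal K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Endomorphisms of $G$ induce endomorphisms of $G/N$, so $x^{-1}=\prod\delta_i(x)$ passes to
$G/N$.
(b) For $x\in R$ write $x^{-1}=\prod\delta_i(x)$ with $\delta_i\in\operatorname{End}G$. Applying $r$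
gives $x^{-1}=\prod(r\delta_i|_R)(x)$, and $r\delta_i|_R\in\operatorname{End}R$.
\end{proof}

\section{A sign that survives: free groups}

\subsection{Leading terms and the choice of $w$}

Let $\mu:F_2\to\mathbb Z\langle\langle A,B\rangle\rangle^{\times}$ be the Magnus homomorphism
into the units of the ring of formal power series in non-commuting variables, $a\mapsto1+A$,
$b\mapsto1+B$. We write $[P,Q]=PQ-QP$ for ring commutators.

\begin{lemma}\label{lem:leading}
Let $m,l\ge1$, and let $\mu(u)=1+P+(\deg>m)$ and $\mu(v)=1+Q+(\deg>l)$ with $P,Q$ homogeneous of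
degrees $m,l$ (possibly zero). Then $\mu([u,v])=1+[P,Q]+(\deg>m+l)$. In particular
$\mu(\gamma_k(F_2))\subseteq1+(\deg\ge k)$.
\end{lemma}

\begin{proof}
Write $u,v$ also for their images under $\mu$. Then
\[
[u,v]-1=(vu)^{-1}(uv-vu),\qquad uv-vu=(u-1)(v-1)-(v-1)(u-1).
\]
The second expression is $[P,Q]+(\deg>m+l)$, and $(vu)^{-1}=1+(\deg\ge1)$. The last statement
follows by induction on $k$, since the elements $g$ with $\mu(g)\in1+(\deg\ge k)$ form a subgroup.
\end{proof}

Let $\delta\in\operatorname{End}F_2$, and let $\delta(a),\delta(b)$ have exponent sums $(p,q)$ and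
$(r,s)$ in $(a,b)$. Put
\[
X=pA+qB,\quad Y=rA+sB,\quad D=ps-qr,\quad C=[A,B].
\]
Then $\mu(\delta a)=1+X+\cdots$, $\mu(\delta b)=1+Y+\cdots$ and $[X,Y]=DC$. By
Lemma~\ref{lem:leading}, the images under $\mu\delta$ of the following commutators have the
indicated homogeneous parts in the degree equal to the weight of the commutator; all parts of
smaller positive degree vanish:
\[
\begin{array}{rcl}
c&\mapsto& D\,C,\\
{}[c,a]&\mapsto& D\,[C,X],\\
{}[c,a,a]&\mapsto& D\,[[C,X],X],\\
{}[c,[c,a]]&\mapsto& D^2\,[C,[C,X]],\\
{}[c,[c,a,a]]&\mapsto& D^2\,[C,[[C,X],X]].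
\end{array}
\]
The first three terms are negated by $b\mapsto b^{-1}$, for which $D=-1$ and $X=A$. The
fourth is negated by $a\mapsto a^{-1},\ b\mapsto b^{-1}$, for which $D=1$ and $X=-A$. The
fifth is even in both $D$ and $X$. Two occurrences of $c$ make the determinant a square, and two
further occurrences of $a$ make the dependence on $X$ quadratic. With only the two $c$'s there
would be nothing, as $[c,c]=1$. So $w=[c,[c,a,a]]$ is the natural candidate. It remains to find a
coefficient that records $p^2$ alone, without the mixed term $pq$, whose sign can vary.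

\subsection{Rank two}

For $g\in\gamma_6(F_2)$ let $\lambda(g)$ be the coefficient of the monomial $BAABAA$ in $\mu(g)$.
Products of series in $1+(\deg\ge6)$ add their parts of degree $6$, so
$\lambda:\gamma_6(F_2)\to\mathbb Z$ is a homomorphism, and $\lambda(\gamma_7(F_2))=0$.

\begin{proposition}\label{prop:lambda}
For every $\delta\in\operatorname{End}F_2$, with $p,q,r,s$ as above,
\[
\lambda(\delta(w))=-3\,p^2(ps-qr)^2 .
\]
In particular $\lambda(w)=-3$, and $\lambda(\delta(w))\le0$ for all $\delta$.
\end{proposition}

\begin{proof}
The part of degree $6$ of $\mu(\delta(w))$ is $D^2[C,[[C,X],X]]$. Since $C$ has bidegree $(1,1)$ in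
$(A,B)$, the part of bidegree $(4,2)$, to which $BAABAA$ belongs, arises by taking $pA$ from both
factors $X$: it is $D^2p^2[C,[[C,A],A]]$. Now
\[
[[C,A],A]=(CA-AC)A-A(CA-AC)=CAA-2ACA+AAC,
\]
and in the commutator with $C$ the two terms $CAAC$ cancel:
\[
[C,[[C,A],A]]=CCAA-2\,CACA+2\,ACAC-AACC .
\]
We read off the coefficient of $BAABAA$.
\begin{itemize}
\item $C^2=ABAB-ABBA-BAAB+BABA$ contains $BAAB$ with coefficient $-1$, so $CCAA$ contributes $-1$.
\item In $CACA$ the monomial $BA\cdot A\cdot BA\cdot A$ uses the term $-BA$ of each $C$. Its
coefficient is $(-1)^2=1$, and the contribution is $-2$.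
\item All monomials of $ACAC$ and $AACC$ begin with $A$, so these terms contribute $0$.
\end{itemize}
The total is $-3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} in rank $2$]
Let $V\le\gamma_7(F_2)$ be fully invariant, and suppose that for some $k\ge1$ the element $w^{-k}V$ is
a product of images of $wV$ under endomorphisms of $F_2/V$. Endomorphisms of $F_2/V$ lift to
$F_2$, so
\[
w^{-k}=\delta_1(w)\cdots\delta_n(w)\,v,\qquad \delta_i\in\operatorname{End}F_2,\quad
v\in V\le\gamma_7(F_2).
\]
Applying $\lambda$, which vanishes on $v$, gives $3k=\sum_i\lambda(\delta_i(w))\le0$, a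
contradiction. Hence $F_2/V\notin\mathcal K$. The case $V=1$ is the assertion about $w$.
\end{proof}

The hypothesis $V\le\gamma_7$ was used only for $\lambda(v)=0$. It cannot be relaxed to
$V\le\gamma_6$, because $F_2/\gamma_6(F_2)\in\mathcal K$ by Theorem~\ref{thm:B}.

\subsection{Arbitrary rank}

\begin{proof}[Proof of Theorem~\ref{thm:A} in general]
Let $F$ be free of rank at least $2$, let $a,b$ be part of a basis, and let
$r:F\to F_2=\langle a,b\rangle$ kill the other basis elements. Let $V\le\gamma_7(F)$ be fully
invariant in $F$ and put $U=F_2\cap V$.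

Regarded as an endomorphism of $F$, the map $r$ satisfies $r(V)\le V$. So $r$ induces a retraction of
$F/V$ onto the image of $F_2$, which is isomorphic to $F_2/U$. By Lemma~\ref{lem:closure}(b) it
suffices that $F_2/U\notin\mathcal K$. This is the rank $2$ case, once its two hypotheses are
verified:
\begin{itemize}
\item $U=r(U)\le r(\gamma_7(F))=\gamma_7(F_2)$;
\item $U$ is fully invariant in $F_2$: if $\delta\in\operatorname{End}F_2$, then $\delta r$ is an
endomorphism of $F$, so $\delta(u)=\delta r(u)\in V\cap F_2$ for $u\in U$.
\end{itemize}
With $V=1$ we get that $F$ itself is not in $\mathcal K$.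
\end{proof}

\section{Reductions for the positive results}

\begin{lemma}\label{lem:finite}
If $F_n/\gamma_6(F_n)\in\mathcal K$ for all finite $n$, then every relatively free nilpotent group of
class at most $5$ is in $\mathcal K$. If $F_n/F_n''\in\mathcal K$ for all finite $n$, then every
relatively free metabelian group is in $\mathcal K$.
\end{lemma}

\begin{proof}
For a free group $F$ let $V(F)$ be $\gamma_6(F)$ in the first case and $F''$ in the second. Let $G$
be relatively free with free generating set $Y$, nilpotent of class at most $5$ or metabelian,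
respectively. Let $\pi:F(Y)\to G$ be the homomorphism from the free group on $Y$ that is the identity
on $Y$, and let $N$ be its kernel. For $\delta\in\operatorname{End}F(Y)$ the map
$y\mapsto\pi(\delta y)$ on $Y$ extends to some $\varepsilon\in\operatorname{End}G$. Then
$\varepsilon\pi=\pi\delta$, and so $\delta(N)\le N$. Thus $N$ is fully invariant, and it contains
$V(F(Y))$. Put $\tilde G=F(Y)/V(F(Y))$. Endomorphisms of $\tilde G$ lift to $F(Y)$, so
$N/V(F(Y))$ is fully invariant in $\tilde G$. By Lemma~\ref{lem:closure}(a) it suffices that
$\tilde G\in\mathcal K$.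

If $Y$ is finite, this is the hypothesis. If $Y$ is infinite, let $x\in\tilde G$. Then $x$ lies in the
subgroup $R$ generated by the image of a finite set $Y_0\subset Y$. The endomorphism of $F(Y)$
that kills $Y\setminus Y_0$ induces a retraction $r:\tilde G\to R$. It maps $V(F(Y))$ into
$V(F(Y_0))$ and is the identity on $F(Y_0)$, so $F(Y_0)\cap V(F(Y))=V(F(Y_0))$ and
$R\cong F(Y_0)/V(F(Y_0))$. By hypothesis
$x^{-1}=\prod\delta_i(x)$ with $\delta_i\in\operatorname{End}R$, and therefore
$x^{-1}=\prod(\delta_ir)(x)$ with $\delta_ir\in\operatorname{End}\tilde G$.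
\end{proof}

\begin{lemma}\label{lem:outside}
Let $G=F_n/V$ with $V\le F_n'$ fully invariant, and let $x\in G\setminus G'$. Then $x^{-1}\in S(x)$.
\end{lemma}

\begin{proof}
Since $V\le F_n'$, the exponent sums $e_1,\dots,e_n$ of $x$ in the basis $a_1,\dots,a_n$ are well
defined, and they are not all $0$. Let $d=\gcd(e_1,\dots,e_n)\ge1$ and choose integers $k_i$ with
$\sum k_ie_i=d$. Since $V$ is fully invariant, $a_i\mapsto x^{-k_i}$ defines an endomorphism
$\delta$ of $G$. It satisfies $\delta(x)=x^{-d}$, so $x^{-1}=x^{d-1}\delta(x)\in S(x)$.
\end{proof}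

\section{Semigroups that fill a nilpotent group}

If a subsemigroup generates a finitely generated abelian group and no non-zero real-valued
homomorphism is non-negative on it, then by convexity it is the whole group. The next proposition says
that the same test, which sees only the abelianization, is still enough for nilpotent
groups. The reason is visible in the Heisenberg group: the
commutator $[s^n,t^n]=[s,t]^{n^2}$ grows quadratically in $n$, in either direction, while
all error terms grow linearly.

\begin{proposition}\label{prop:semigroup}
Let $H$ be a finitely generated nilpotent group, generated as a group by a non-empty subsemigroup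
$S$. If there is no non-zero homomorphism $\varphi:H\to\mathbb R$ with $\varphi(S)\ge0$, then
$S=H$.
\end{proposition}

\begin{proof}
It suffices to show that $s^{-1}\in S$ for each $s\in S$. We use induction on the class of $H$.

\emph{Abelian case} (additive notation). Let $C$ be the convex cone generated by the image of $S$ in
$H\otimes\mathbb R=\mathbb R^r$. If $C\ne\mathbb R^r$, then $0$ is not an interior point of $C$, and a
supporting hyperplane at $0$ gives a non-zero linear functional that is non-negative on $C$. It
induces a non-zero homomorphism $\varphi:H\to\mathbb R$ with $\varphi(S)\ge0$, which is excluded. So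
$C=\mathbb R^r$.

Let $s\in S$. Write $-s\otimes1$ as a non-negative combination of images of elements $s_i\in S$, with
as few terms as possible. Then these images are linearly independent, since otherwise subtracting a
suitable multiple of a linear relation would remove a term and keep the coefficients non-negative.
The vectors involved are integral, so the coefficients, being the unique solution of a linear system
over $\mathbb Q$, are rational.
Clearing denominators and then torsion, and doubling if necessary, we obtain
$ks+\sum k_is_i=0$ in $H$ with integers $k\ge2$ and $k_i\ge0$. Then $-s=(k-1)s+\sum k_is_i\in S$.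

\emph{Class $c\ge2$.} Let $Z=\gamma_c(H)$, a central subgroup, finitely generated because subgroups
of finitely generated nilpotent groups are. The hypothesis passes to $H/Z$ and the image of $S$, so
by induction $SZ=H$. Thus every coset of $Z$ contains an element of $S$. Put $T=S\cap Z$.

Let $g\in\gamma_{c-1}(H)$, $h\in H$. Choose $s,t,s',t'\in S$ in the cosets
$gZ,\ hZ,\ g^{-1}Z,\ h^{-1}Z$. Then $s'=s^{-1}z_1$ and $t'=t^{-1}z_2$ with $z_1,z_2\in Z$. Central
factors do not change commutators, and $(g,h)\mapsto[g,h]$ is multiplicative in each
argument on $\gamma_{c-1}(H)\times H$, because its values are central. Hence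
$[s^n,t^n]=[g^n,h^n]=[g,h]^{n^2}$, and for $n\ge1$
\[
s'^nt'^ns^nt^n=[g,h]^{n^2}(z_1z_2)^n\in T,\qquad
t'^ns'^nt^ns^n=[g,h]^{-n^2}(z_1z_2)^n\in T .
\]
If $\psi:Z\to\mathbb R$ is a homomorphism with $\psi(T)\ge0$, then
$\pm n^2\psi([g,h])+n\psi(z_1z_2)\ge0$ for both signs. Dividing by $n^2$ and letting
$n\to\infty$ gives $\psi([g,h])=0$. The commutators $[g,h]$ generate $Z$, so $\psi=0$.

Homomorphisms $\langle T\rangle\to\mathbb R$ extend to $Z$, since $\mathbb R$ is divisible. So no
non-zero homomorphism $\langle T\rangle\to\mathbb R$ is non-negative on $T$, and by the abelian case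
$T=\langle T\rangle$ is a group. Moreover $Z/T$ is finite, since otherwise there would be a non-zero
homomorphism $Z\to\mathbb R$ vanishing on $T$.

Finally let $s\in S$. Choose $s'\in S\cap s^{-1}Z$ and $k\ge1$ with $(ss')^k\in T$. Then
$(ss')^{-k}\in T\subseteq S$, and
\[
s^{-1}=s'(ss')^{-1}=s'(ss')^{k-1}(ss')^{-k}\in S .\qedhere
\]
\end{proof}

\section{Nilpotent groups of class at most five}\label{sec:nilpotent}

\subsection{The last layer, by hand}\label{sec:hand}

Let $G=F_n/\gamma_{c+1}(F_n)$ with $c\ge1$, and let $a_1,\dots,a_n$ be its basis. We recall that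
$\bigoplus_k\gamma_k(G)/\gamma_{k+1}(G)$ is a Lie ring, with bracket
induced by the group commutator, and that it is generated by its part $G/G'$ of degree $1$. So
$\gamma_k/\gamma_{k+1}$ is spanned by the left-normed brackets $[a_{i_1},\dots,a_{i_k}]$, and
$\operatorname{End}G$ acts on it through the induced matrices in $M_n(\mathbb Z)$ on
$G/G'\cong\mathbb Z^n$. In particular the endomorphism
\[
D_q:\ a_i\mapsto a_i^q\qquad(q\in\mathbb Z)
\]
acts on $\gamma_k/\gamma_{k+1}$ as multiplication by $q^k$.

Let $B_n\subset GL_n(\mathbb Z)$ be the finite group of signed permutation matrices. Each $g\in B_n$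
lifts to an automorphism $\hat g$ of $G$ of the form $a_j\mapsto a_{\pi j}^{\pm1}$; the lift of $1$
is the identity.

\begin{lemma}\label{lem:average4}
The operator $e=\sum_{g\in B_n}g$ is zero on $\gamma_4(G)/\gamma_5(G)$.
\end{lemma}

\begin{proof}
If $v\in\gamma_4/\gamma_5$ is negated by an element $\rho\in B_n$ of order $2$, then $ev=0$: let $t$
run over representatives of the left cosets of $\{1,\rho\}$ to get $ev=\sum_t t(1+\rho)v=0$. So it
suffices that each
bracket $u=[a_{i_1},a_{i_2},a_{i_3},a_{i_4}]$ is $0$ or is negated by such a $\rho$. If some $a_j$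
occurs an odd number of times in $u$, take for $\rho$ the sign change of $a_j$. Otherwise $u$ is
$[a,a,a,a]=0$ for a single generator $a$, or it involves two generators $a,b$ twice each. In the
latter case, if $u\ne0$ then its first two entries differ, so $u=\pm[b,a,a,b]$ or
$u=\pm[b,a,b,a]$. These two brackets are equal, because by the Jacobi identity
\[
[b,a,a,b]-[b,a,b,a]=[[b,a],[a,b]]=0 .
\]
The transposition $a\leftrightarrow b$ sends $[b,a,a,b]$ to
$[a,b,b,a]=-[b,a,b,a]=-[b,a,a,b]$, so it negates $u$.
\end{proof}

For $k\le5$ this already settles the last layer of the free nilpotent group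
$G=F_n/\gamma_{k+1}(F_n)$. Let $y\in\gamma_k(G)$.
\begin{itemize}
\item If $k$ is odd, then $D_{-1}(y)=y^{-1}$.
\item If $k=2$, then in a suitable basis $y=\prod_j[a_{2j-1},a_{2j}]^{d_j}$ (see \eqref{eq:normal}
below), and inverting the $a_i$ with $i$ even sends $y$ to $y^{-1}$.
\item If $k=4$, then $\prod_{g\in B_n}\hat g(y)=1$ by Lemma~\ref{lem:average4}, so
$y^{-1}=\prod_{g\ne1}\hat g(y)$.
\end{itemize}
For $k=6$ and $n=2$ averaging fails, as it must. Let $\hat g$ also denote the corresponding
automorphism of $F_2$. By Proposition~\ref{prop:lambda},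
$\lambda\big(\prod_{g\in B_2}\hat g(w)\big)=-3\sum_g p(g)^2=-12$, where $p(g)$ is the exponent sum
of $a$ in $\hat g(a)$; it is $\pm1$ for four of the eight elements and $0$ for the others.

For an element not in the last layer these identities hold only up to deeper commutators,
and the deeper layers interact with the first one. Proposition~\ref{prop:semigroup} now lets us
replace products of elements by a single functional, whose leading term can then be isolated.

\subsection{Proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]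
By Lemma~\ref{lem:finite} it suffices to treat $G=F_n/\gamma_6(F_n)$. Let $x\in G$. By
Lemma~\ref{lem:outside} we may assume $x\in G'$. The class of $x$ in
$\gamma_2(G)/\gamma_3(G)\cong\Lambda^2\mathbb Z^n$ has, in a suitable basis of $\mathbb Z^n$, the form
$\sum_kd_k\,e_{2k-1}\wedge e_{2k}$ (normal form of integral alternating matrices). The map
$\operatorname{Aut}F_n\to GL_n(\mathbb Z)$ is onto (Nielsen), so we may choose the basis
$a_1,\dots,a_n$ of $G$ such that
\begin{equation}\label{eq:normal}
x\equiv\prod_k[a_{2k-1},a_{2k}]^{d_k}\pmod{\gamma_3(G)} .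
\end{equation}

Let $\Omega=\Omega(x)$, $S=S(x)$ and $H=\langle\Omega\rangle$. Then $H$ is a fully invariant subgroup
of $G$, and it is nilpotent and finitely generated, as a subgroup of the finitely generated
nilpotent group $G$. By Proposition~\ref{prop:semigroup} it suffices to
show that a homomorphism $\varphi:H\to\mathbb R$ with $\varphi(\Omega)\ge0$ is zero, since then
$x^{-1}\in H=S(x)$. Assume that $\varphi\ne0$ is such a homomorphism.

\medskip
\emph{Layers.} Let $W=(H/H')\otimes\mathbb R$, a finite-dimensional space on which
$\operatorname{End}G$ acts and which is spanned by the image of $\Omega$. We regard $\varphi$ as a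
linear functional on $W$. Let $W_k\subseteq W$ be the span of the image of $H\cap\gamma_k(G)$. These
subspaces are $\operatorname{End}G$-invariant; $W=W_2$ because $x\in G'$, and $W_6=0$. By construction
$W_k/W_{k+1}$ is a quotient of
\[
\big((H\cap\gamma_k)/(H\cap\gamma_{k+1})\big)\otimes\mathbb R\ \subseteq\
(\gamma_k/\gamma_{k+1})\otimes\mathbb R .
\]
So $\operatorname{End}G$ acts on $W_k/W_{k+1}$ through $M_n(\mathbb Z)$, $D_q$ acts on it as
$q^k$, and by Lemma~\ref{lem:average4}
\begin{equation}\label{eq:e4}
\sum_{g\in B_n}g=0\quad\text{on }W_4/W_5 .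
\end{equation}

Hence $D_2$ is annihilated on $W$ by $\prod_{k=2}^5(t-2^k)$, which has distinct roots, and is
diagonalizable. Let $W^{(j)}$ be its $2^j$-eigenspace. Then
\[
W=\bigoplus_{j=2}^5W^{(j)},\qquad W_k=\bigoplus_{j\ge k}W^{(j)},\qquad
W^{(j)}\cong W_j/W_{j+1} .
\]
Since $D_qD_r=D_{qr}$, each $D_q$ commutes with $D_2$. So it preserves $W^{(j)}$ and
acts on it as $q^j$. Let $\mathrm{pr}_j:W\to W^{(j)}$ be the projections and
$\varphi_j=\varphi\circ\mathrm{pr}_j$. Let $\bar x=\sum_{i=2}^5x_i$ be the image of $x$ in $W$, with
$x_i\in W^{(i)}$.

\medskip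
\emph{Isolating leading terms.} An arbitrary $\delta\in\operatorname{End}G$ need not commute with
$D_2$, so it need not preserve
$W^{(j)}$; it preserves only the filtration. We therefore extract leading terms twice: with $D_q$ to
the left of $\delta$, which isolates a component of $\varphi$, and with $D_q$ to the right, which
isolates a component of $x$.

For $\delta\in\operatorname{End}G$ and $q\in\mathbb Z$,
\[
0\le\varphi(D_q\delta x)=\sum_jq^j\varphi_j(\delta\bar x) .
\]
Let $m$ be the largest index with $\varphi_m\ne0$. Letting $q\to\infty$ and $q\to-\infty$ we get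
$\varphi_m(\delta\bar x)\ge0$ and $(-1)^m\varphi_m(\delta\bar x)\ge0$ for all $\delta$. If $m$ were
odd, $\varphi_m$ would vanish on all $\delta\bar x$, which span $W$; so $m$ is even. Next, for all
$\delta$ and $q$,
\[
0\le\varphi_m(\delta D_q\bar x)=\sum_iq^i\varphi_m(\delta x_i) .
\]
Let $i$ be the largest index for which $\delta\mapsto\varphi_m(\delta x_i)$ is not identically zero;
it exists because $\varphi_m\ne0$ and the vectors $\delta\bar x=\sum_i\delta x_i$ span $W$. In the
same way,
\begin{equation}\label{eq:positive}
\varphi_m(\delta x_i)\ge0\quad\text{for all }\delta\in\operatorname{End}G,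
\end{equation}
and $i$ is even. If $i>m$, then $\delta x_i\in W_{m+1}\subseteq\ker\varphi_m$ for all $\delta$,
contrary to the choice of $i$.
So $2\le i\le m\le5$ with $i,m$ even: either $i=2$, or $i=m=4$. This is where the bound on the class
enters.

\medskip
\emph{The case $i=2$.} Let $\sigma\in\operatorname{Aut}G$ fix $a_j$ for $j$ odd and invert $a_j$ for
$j$ even. On each
generator both $\sigma D_2$ and $D_2\sigma$ give $a_j^{\pm2}$ with the same sign, so $\sigma$ commutes
with $D_2$ and preserves every $W^{(j)}$. By \eqref{eq:normal}, $\sigma(x)x\in H\cap\gamma_3(G)$. So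
$\sigma\bar x+\bar x\in W_3$, and the component in $W^{(2)}$ gives $\sigma x_2=-x_2$. Applying
\eqref{eq:positive} to $\delta$ and to $\delta\sigma$ we get $\pm\varphi_m(\delta x_2)\ge0$. Hence
$\varphi_m(\delta x_2)=0$ for all $\delta$, contrary to the choice of $i$.

\medskip
\emph{The case $i=m=4$.} The functional $\varphi_4$ vanishes on $W_5=W^{(5)}$, so it induces a
functional on $W_4/W_5$. For
every $\delta$ we have $\delta x_4\in W_4$, and \eqref{eq:e4} gives
\[
\sum_{g\in B_n}\varphi_4(\hat g\,\delta x_4)=0 .
\]
All terms are non-negative by \eqref{eq:positive}, applied to $\hat g\delta$, so all vanish; the term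
$g=1$ is $\varphi_4(\delta x_4)=0$. Since $\delta$ was arbitrary, this contradicts the choice of $i$.

\medskip
Hence $\varphi=0$ and $G\in\mathcal K$. The second statement of the theorem was derived from the
first and Theorem~\ref{thm:A} in Section~\ref{sec:intro}.
\end{proof}

\section{Metabelian groups}

By Lemma~\ref{lem:finite} it suffices to show that $M=F_n/F_n''$ is in $\mathcal K$, and we may assume
$n\ge2$. Again we want a positive functional to vanish by averaging. There are two
new features. First, $M$ has infinitely many layers $\gamma_k(M)/\gamma_{k+1}(M)$; all but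
finitely many are absorbed by endomorphisms that multiply $M'$ by elements $1+h$ of a group
ring. Second, the finite group $B_n$ no longer suffices for averaging, and we use
$O(n)$. The underlying reason for the result is simple. A layer of $M'$ is a quotient of
$\Lambda^2\mathbb Z^n\otimes\mathrm{Sym}^k\mathbb Z^n$, in which the alternating factor occurs only
once. An element such
as $[a,b,a,\dots,a]$ is therefore negated, modulo the next layer, by $b\mapsto b^{-1}$. The square of
the determinant that made Theorem~\ref{thm:A} work is not available; indeed $w\in F_2''$.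

\subsection{The module $M'$ and its multiplications}

Let $a_1,\dots,a_n$ be the basis of $M$, let $Q=M/M'\cong\mathbb Z^n$ (written multiplicatively), let
$R=\mathbb Z[Q]$, and let $\Delta$ be the augmentation ideal of $R$. The abelian group $M'$, written
additively, is a right $R$-module via $m\cdot g=g^{-1}mg$. For $u\in M$ let $\bar u$ be its image in
$Q$; we also write $a_i$ for $\bar a_i$ inside $R$. For $u,v\in M$ and $m,m'\in M'$,
\begin{equation}\label{eq:comm}
[um,vm']=[u,v]+m(\bar v-1)-m'(\bar u-1) .
\end{equation}
Indeed $[um,z]=[u,z]^m[m,z]=[u,z]+m(\bar z-1)$ by $[xy,z]=[x,z]^y[y,z]$. Similarly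
$[u,vm']=[u,m'][u,v]^{m'}=[u,v]-m'(\bar u-1)$ by $[x,yz]=[x,z][x,y]^z$. Now put $z=vm'$.

The elements $c_{ij}=[a_i,a_j]$ generate $M'$ as an $R$-module, since the quotient of $M$ by the
submodule they generate is abelian. Every $\delta\in\operatorname{End}M$ satisfies
$\delta(mf)=\delta(m)\bar\delta(f)$ for $m\in M'$, $f\in R$, where $\bar\delta$ is the induced
endomorphism of $R$; note $\bar\delta(\Delta)\subseteq\Delta$.

\begin{lemma}\label{lem:mult}
For each $h\in\Delta$ there is $\varepsilon_h\in\operatorname{End}M$ that acts on $M'$ as
multiplication by $1+h$.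
\end{lemma}

\begin{proof}
Since $a_k^{-1}a_ia_k=a_ic_{ik}$, formula \eqref{eq:comm} gives
\[
c_{ij}\,a_k=[a_ic_{ik},a_jc_{jk}]=c_{ij}+c_{ik}(a_j-1)-c_{jk}(a_i-1),
\]
that is,
\begin{equation}\label{eq:jacobi}
c_{ik}(a_j-1)-c_{jk}(a_i-1)=c_{ij}(a_k-1) .
\end{equation}
Write $h=\sum_kg_k(a_k-1)$ with $g_k\in R$, put $m_i=\sum_kc_{ik}g_k$ and let
$\varepsilon_h(a_i)=a_im_i$. By \eqref{eq:comm} and \eqref{eq:jacobi},
\[
\varepsilon_h(c_{ij})=c_{ij}+\sum_k\big(c_{ik}(a_j-1)-c_{jk}(a_i-1)\big)g_k=c_{ij}(1+h) .
\]
Since $\varepsilon_h$ induces the identity on $Q$, it is $R$-linear on $M'$. The claim follows because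
the $c_{ij}$ generate $M'$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}

Steps 1 and 2 reduce the theorem to a statement about a functional on a finite-dimensional space on
which $\operatorname{End}M$ acts through matrices. Steps 3 and 4 decompose this space and extend the
action to real matrices. Steps 5 and 6 average over $O(n)$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $x\in M$. By Lemma~\ref{lem:outside} we may assume $x\in M'$. Let $\Omega=\Omega(x)$, $S=S(x)$,
and let $I$ be the additive group generated by $\Omega$.

\medskip
\emph{Step 1: it suffices to work modulo $I\Delta$.} The set $\Omega$ is closed under conjugation, so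
$I$ is an $R$-submodule of the finitely generated $R$-module $M'$. As $R$ is Noetherian, $I$ is
finitely generated, hence generated as an $R$-module by finitely many elements
$y_1,\dots,y_r\in\Omega$. Then $I\Delta=\sum_iy_i\Delta$, and $I/I\Delta$ is a finitely generated
abelian group. By Lemma~\ref{lem:mult},
\[
y(1+h)\in\Omega\qquad(y\in\Omega,\ h\in\Delta) .
\]
Suppose the image of $S$ in $I/I\Delta$ is all of $I/I\Delta$. Choose $s\in S$ with
$s\equiv-x-\sum_iy_i$ modulo $I\Delta$. Then for some $h_i\in\Delta$
\[
-x=s+\sum_iy_i+\sum_iy_ih_i=s+\sum_iy_i(1+h_i)\in S,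
\]
which is the desired conclusion. By the abelian case of Proposition~\ref{prop:semigroup}, applied to
$I/I\Delta$ and the image of $S$, it therefore suffices to show: \emph{if $\varphi:I\to\mathbb R$ is a
homomorphism with $\varphi(I\Delta)=0$ and $\varphi(\Omega)\ge0$, then $\varphi=0$.} Fix such a
$\varphi$.

\medskip
\emph{Step 2: $\varphi(\delta x)$ depends only on the matrix of $\delta$ on $Q$.} Let
$\delta,\delta'\in\operatorname{End}M$ induce the same matrix, so that $\delta'(a_i)=\delta(a_i)m_i$
with $m_i\in M'$. For $t\in\mathbb Z$ let $\delta_t\in\operatorname{End}M$ be given by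
$\delta_t(a_i)=\delta(a_i)m_i^t$. By \eqref{eq:comm},
\[
\delta_t(c_{ij})=\delta(c_{ij})+t\big(m_i(\bar\delta(a_j)-1)-m_j(\bar\delta(a_i)-1)\big) .
\]
Write $x=\sum c_{ij}f_{ij}$ with $f_{ij}\in R$. As $\bar\delta_t=\bar\delta$, we get
$\delta_t(x)=\delta(x)+t\,d$ with $d$ independent of $t$, and $t=1$ shows
$d=\delta'(x)-\delta(x)\in I$. Now $\varphi(\delta x)+t\varphi(d)\ge0$ for all $t\in\mathbb Z$ forces
$\varphi(d)=0$.

Let $J\le I$ be the subgroup generated by $I\Delta$ and all $\delta(x)-\delta'(x)$ with
$\delta,\delta'$ inducing the same matrix. Then $\varphi(J)=0$. Moreover $J$ is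
$\operatorname{End}M$-invariant: an endomorphism $\eta$ maps $I\Delta$ into $I\Delta$, and maps
$\delta(x)-\delta'(x)$ to $\eta\delta(x)-\eta\delta'(x)$. If $\eta,\eta'$ induce the same matrix, so
do $\eta\delta,\eta'\delta$ for every $\delta$; since the elements $\delta(x)$ generate $I$, it
follows that $\eta$ and $\eta'$ act equally on $I/J$. So on the
finite-dimensional space
\[
W=(I/J)\otimes\mathbb R
\]
$\operatorname{End}M$ acts through $M_n(\mathbb Z)$. With $\bar x$ the image of $x$, the vectors
$T\bar x$ for $T\in M_n(\mathbb Z)$ span $W$, and $\varphi$ is a functional on $W$ with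
$\varphi(T\bar x)\ge0$ for all $T$. In contrast to Section~\ref{sec:nilpotent}, scalar matrices are
now central in the monoid that acts.

\medskip
\emph{Step 3: a filtration of $W$.} Let $W_k$, $k\ge0$, be the span of the image of $I\cap M'\Delta^k$
in $W$. These subspaces are $M_n(\mathbb Z)$-invariant, and $W_0=W$. By the Artin--Rees lemma
$I\cap M'\Delta^N\subseteq I\Delta\subseteq J$ for large $N$, so $W_N=0$.

The map $(u,v,z_1,\dots,z_k)\mapsto[u,v](z_1-1)\cdots(z_k-1)$, with $u,v\in M$ and $z_i\in Q$,
induces a surjective homomorphism
\[
\Lambda^2Q\otimes\mathrm{Sym}^kQ\to M'\Delta^k/M'\Delta^{k+1},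
\]
equivariant for $\operatorname{End}M$. It is well defined because of the following facts, which show
that the map is multilinear on $Q$, alternating in $u,v$ and symmetric in the $z_i$:
\begin{itemize}
\item $[uu',v]=[u,v]\bar u'+[u',v]\equiv[u,v]+[u',v]$ modulo $M'\Delta$, and $[v,u]=-[u,v]$,
$[u,u]=0$;
\item $[m,v]=m(\bar v-1)\in M'\Delta$ for $m\in M'$;
\item $zz'-1\equiv(z-1)+(z'-1)$ modulo $\Delta^2$, and $R$ is commutative.
\end{itemize}
It is surjective because the $c_{ij}$ generate $M'$ over $R$, the products
$(z_1-1)\cdots(z_k-1)$ generate the ideal $\Delta^k$, and elements of $R$ act on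
$M'\Delta^k/M'\Delta^{k+1}$ through their augmentations in $\mathbb Z$.

Put $V=\mathbb R^n$ and $E_k=\Lambda^2V\otimes\mathrm{Sym}^kV$. As $W_k/W_{k+1}$ is a quotient of
$\big((I\cap M'\Delta^k)/(I\cap M'\Delta^{k+1})\big)\otimes\mathbb R$, which is a submodule of the
quotient $(M'\Delta^k/M'\Delta^{k+1})\otimes\mathbb R$ of $E_k$, there are $M_n(\mathbb Z)$-invariant
subspaces
\[
U_k'\subseteq U_k\subseteq E_k\qquad\text{with}\qquad W_k/W_{k+1}\cong U_k/U_k' .
\]

\medskip
\emph{Step 4: extension to real matrices.} The monoid $M_n(\mathbb R)$ acts on $E_k$ by polynomials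
in the matrix entries, homogeneous of degree $k+2$. The subspaces $U_k$ and $U_k'$ are
$M_n(\mathbb R)$-invariant. Indeed, if $u\in U_k$ and $\ell$ is a functional on $E_k$ vanishing on
$U_k$, then $T\mapsto\ell(Tu)$ is a polynomial vanishing on $M_n(\mathbb Z)$, hence identically; the
same argument applies to $U_k'$.

The scalar matrix $2$ is central in $M_n(\mathbb Z)$ and acts on $W_k/W_{k+1}$ as $2^{k+2}$. Hence
$W=\bigoplus_jW^{(j)}$, where the $2^j$-eigenspaces $W^{(j)}$ are $M_n(\mathbb Z)$-submodules with
\[
W^{(k+2)}\cong W_k/W_{k+1}\cong U_k/U_k' .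
\]
Through this isomorphism the action of $M_n(\mathbb Z)$ on $W^{(j)}$ extends to $M_n(\mathbb R)$,
polynomially and homogeneously of degree $j$; in particular the scalar $q\in\mathbb Z$ acts as $q^j$.

\medskip
\emph{Step 5: the average over $O(n)$ is zero.} Let $dg$ be the normalized Haar measure on $O(n)$. We
claim that
the operator $e=\int_{O(n)}g\,dg$ is zero on $E_k$, and hence on its subquotient $U_k/U_k'$. The space
$E_k$ is spanned by the vectors $(u\wedge v)\otimes z^k$ with $|z|=1$, since $k$-th powers span
$\mathrm{Sym}^kV$. Complete $z=e_1$ to an orthonormal basis $e_1,\dots,e_n$. Expanding $u\wedge v$ in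
this basis, we see that it suffices to show $e\xi=0$ for $\xi=(e_i\wedge e_j)\otimes e_1^k$ with
$i<j$. Since $j\ge2$, the reflection $\rho$ with
$e_j\mapsto-e_j$ fixes $e_1$ and $e_i$, so $\rho\xi=-\xi$. By invariance of the measure
$e\xi=e\rho\xi=-e\xi$, so $e\xi=0$.

\medskip
\emph{Step 6: conclusion.} Suppose $\varphi\ne0$. Write $\varphi=\sum_j\varphi_j$ with $\varphi_j$ a
functional on $W^{(j)}$, and $\bar x=\sum_jx_j$ with $x_j\in W^{(j)}$. Let $j=k+2$ be the largest
index with $\varphi_j\ne0$. For $T\in M_n(\mathbb Z)$ and integers $q\ge1$,
\[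
0\le\varphi(qT\bar x)=\sum_lq^l\varphi_l(Tx_l),
\]
and $q\to\infty$ gives $\varphi_j(Tx_j)\ge0$. By homogeneity this inequality holds for
$T\in M_n(\mathbb Q)$, and by continuity for $T\in M_n(\mathbb R)$. Let $T\in M_n(\mathbb Z)$. By
Step 5,
\[
\int_{O(n)}\varphi_j(gTx_j)\,dg=\varphi_j(e\,Tx_j)=0 .
\]
The integrand is continuous and non-negative, so it vanishes identically, and $g=1$ gives
$\varphi_j(Tx_j)=0$. But the vectors $Tx_j$, $T\in M_n(\mathbb Z)$, are the projections of the
$T\bar x$ and span $W^{(j)}$. So $\varphi_j=0$, a contradiction.

\medskip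
Hence $\varphi=0$, and by Step 1 $x^{-1}\in S(x)$. So $M\in\mathcal K$, and Lemma~\ref{lem:finite}
gives the first statement of the theorem. The second was derived from the first and
Theorem~\ref{thm:A} in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}
The finite group $B_n$ would not do in Step 5. For $n=2$ and $k=4$ the non-zero vector
$(e_1\wedge e_2)\otimes(e_1^3e_2-e_1e_2^3)$ is fixed by $B_2$: each sign change and the transposition
negate both factors. This is why we extended the action from integral to real matrices, and
why Step 2, which makes $\operatorname{End}M$ act through matrices, came first.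
\end{remark}

\begin{thebibliography}{9}
\sloppy
\bibitem{report}
\texttt{http://www.journal.cdmathtu.edu.np/\allowbreak files/\allowbreak articles/\allowbreak
the\_nepali\_\allowbreak mathematical\_\allowbreak sciences\_\allowbreak report2.pdf}
\end{thebibliography}

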